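
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Hereditary $\Omega$-separability and hereditary separability\\ in Lindel\"of $\Sigma$-spaces}


\begin{abstract}
In the game $\Omega$ on a space $X$, player I picks points $x_n$, player II answers with open sets $U_n$ such that $x_n\in\overline{U_n}$, and I wins if $\bigcup_n U_n$ is dense. The space is $\Omega$-separable if I has a winning strategy. We show that the question whether every hereditarily $\Omega$-separable Lindel\"of $\Sigma$-space is hereditarily separable cannot be decided in ZFC: the answer is positive under $MA_{\omega_1}$ and negative under CH. In ZFC the answer is positive for countable unions of Lindel\"of $p$-spaces.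
\end{abstract}

\section{Introduction}

All spaces are assumed to be Tychonoff. The game $\Omega$ on a space $X$ is played by two players. At move $n\in\omega$ player I picks a point $x_n\in X$, and player II chooses an open set $U_n\subset X$ with $x_n\in\overline{U_n}$. After $\omega$ moves I wins if $\bigcup\{U_n:n\in\omega\}$ is dense in $X$; otherwise II wins. A strategy for I assigns to each finite sequence of previous moves of II the next point for I to pick; it is winning if I wins every play in which I follows it. The space $X$ is \emph{$\Omega$-separable} if I has a winning strategy (the empty space counts as $\Omega$-separable), and \emph{hereditarily $\Omega$-separable} if every subspace of $X$ is $\Omega$-separable.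

A separable space is $\Omega$-separable: if I plays a dense sequence, then $\overline{\bigcup_nU_n}$ contains all its terms. The game allows I more than that, since the points may depend on the earlier answers of II. Where II has only countably many essentially different answers to a point, this freedom is worth nothing.

\begin{proposition}\label{firstcountable}
A first countable $\Omega$-separable space $Y$ is separable.
\end{proposition}

\begin{proof}
We may assume $Y\ne\emptyset$. Fix a countable base $\{O_n(z):n\in\omega\}$ of open neighborhoods at each $z\in Y$ and a winning strategy of I. Consider only plays in which II answers each point $z$ by some $O_n(z)$. The positions in such plays correspond to finite sequences of natural numbers, so the set $C$ of all points that the strategy picks in them is countable. If $C$ is not dense, regularity gives a nonempty open $W$ with $\overline W\cap \overline C=\emptyset$. Each $z\in C$ has some $O_n(z)$ missing $W$. If II always plays such sets, $W$ stays uncovered and I loses, a contradiction. So $C$ is dense.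
\end{proof}

In general the freedom is real. The space $\sigma$ of all points of $2^{\omega_1}$ with finitely many nonzero coordinates is not separable, but it is $\Omega$-separable (Example~\ref{sigma}). It is not hereditarily $\Omega$-separable, however: the points with exactly one nonzero coordinate form an uncountable discrete subspace, and on an uncountable discrete space II wins by answering $\{x_n\}$. Let $s(X)$, the \emph{spread}, be the supremum of the cardinalities of discrete subspaces of $X$. We have just seen that
\begin{equation}\label{spread}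
X\text{ hereditarily $\Omega$-separable}\ \Longrightarrow\ s(X)\le\omega .
\end{equation}
So hereditary $\Omega$-separability lies between hereditary separability (every subspace is separable) and countable spread.

A space $X$ is a \emph{Lindel\"of $\Sigma$-space} if there are a countable family $\mathcal F$ of closed subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that for every $K\in\mathcal C$ and every open $U\supset K$ some $F\in\mathcal F$ satisfies $K\subset F\subset U$. All compact and all second countable spaces are of this kind. A map is \emph{perfect} if it is continuous, closed and has compact fibers; a \emph{Lindel\"of $p$-space} is a space that admits a perfect map onto a separable metrizable space. Every compact space is a Lindel\"of $p$-space, since it can be mapped to a point. The Lindel\"of $\Sigma$-spaces are exactly the continuous images of Lindel\"of $p$-spaces (Lemma~\ref{Sigma}). The following question was posed in \cite{game}.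

\medskip
\noindent\textbf{Question.} \emph{Is every hereditarily $\Omega$-separable Lindel\"of $\Sigma$-space hereditarily separable?}
\medskip

Proposition~\ref{firstcountable} suggests the answer yes, because in a space that is compact, or compact over a second countable space, countable spread makes points almost first countable. For Lindel\"of $p$-spaces this is what happens.

\begin{theoremA}[ZFC]
If $X$ is hereditarily $\Omega$-separable and is a countable union of subspaces each of which is a Lindel\"of $p$-space (for example, if $X$ is $\sigma$-compact), then $X$ is hereditarily separable.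
\end{theoremA}

The passage to continuous images changes the situation.

\begin{theoremB}[$MA_{\omega_1}$]
Every Lindel\"of $\Sigma$-space of countable spread is hereditarily separable. Hence every hereditarily $\Omega$-separable Lindel\"of $\Sigma$-space is hereditarily separable.
\end{theoremB}

\begin{theoremC}[CH]
There is a hereditarily $\Omega$-separable Lindel\"of $\Sigma$-space $X$ that is not hereditarily separable. Moreover $|X|=\omega_1$, $X$ is hereditarily Lindel\"of, and the cover $\mathcal C$ witnessing that $X$ is Lindel\"of $\Sigma$ can be taken to consist of countable compact sets.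
\end{theoremC}

Since ZFC+$MA_{\omega_1}$ and ZFC+CH are both consistent relative to ZFC, the statement ``every hereditarily $\Omega$-separable Lindel\"of $\Sigma$-space is hereditarily separable'' is independent of ZFC. Theorem~A is not needed for this, but it explains the shape of the counterexample. We start from a Lindel\"of $p$-space $Z$ that has countable compact fibers over a subset of $\omega^\omega$ and is not hereditarily separable. By Theorem~A this $Z$ is not hereditarily $\Omega$-separable. The space $X$ is the set $Z$ with a coarser topology: the topology of $\omega^\omega$ is replaced by that of $\mathbb Q^\omega$.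

Section~\ref{prelim} collects standard facts. Theorems~A and~B are proved in Sections~\ref{secA} and~\ref{secB}. The rest of the paper proves Theorem~C. Section~\ref{plan} explains the design of the space, Section~\ref{trees} constructs a sequence of generic trees, Sections~\ref{space} and~\ref{levels} define and study the space, Section~\ref{gamesec} reduces the game to a statement about elementary submodels, and Section~\ref{verify} proves that statement, after treating its smallest case.

\section{Preliminaries}\label{prelim}

\subsection{Topology}

The \emph{tightness} of $X$ is countable, $t(X)\le\omega$, if every point in the closure of a set $A\subset X$ is in the closure of a countable subset of $A$.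

\begin{lemma}\label{tightness}
Let $p:Z\to M$ be continuous and closed. If $t(M)\le\omega$ and every fiber of $p$ has countable tightness, then $t(Z)\le\omega$.
\end{lemma}

\begin{proof}
For $A\subset Z$ let $[A]_\omega$ be the union of the closures of all countable subsets of $A$. Suppose $z\in\overline A\setminus[A]_\omega$ and let $K=p^{-1}(p(z))$, a closed set. We claim that $K\cap[A]_\omega$ is closed. If $y$ is in its closure, then $y\in K$, and since $K$ has countable tightness, $y\in\overline C$ for a countable $C\subset K\cap[A]_\omega$. Choose countable $B_c\subset A$ with $c\in\overline{B_c}$; then $y\in\overline{\bigcup_{c\in C}B_c}\subset[A]_\omega$. By regularity there is an open $O\ni z$ with $\overline O\cap K\cap[A]_\omega=\emptyset$. Now $z\in\overline{A\cap O}$, so $p(z)\in\overline{p(A\cap O)}$, and there is a countable $B\subset A\cap O$ with $p(z)\in\overline{p(B)}\subset p(\overline B)$, as $p$ is closed. So $\overline B$ meets $K$. A common point lies in $[A]_\omega\cap K\cap\overline O=\emptyset$, a contradiction.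
\end{proof}

\begin{lemma}\label{compacta}
A compact space of countable spread has countable tightness, and a finite product of countably tight compact spaces is countably tight.
\end{lemma}

\begin{proof}
By a theorem of Arhangel'skii the tightness of a compact space is the supremum of the lengths of its free sequences, that is, of sequences $\langle x_\alpha:\alpha<\kappa\rangle$ with $\overline{\{x_\beta:\beta<\alpha\}}\cap\overline{\{x_\beta:\beta\ge\alpha\}}=\emptyset$ for all $\alpha<\kappa$. Free sequences are discrete. This gives the first statement. For the second, apply Lemma~\ref{tightness} to the projection $K\times L\to K$, which is perfect with fibers homeomorphic to $L$, and use induction.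
\end{proof}

\begin{lemma}\label{cover}
Let $s(X)\le\omega$, $Y\subset X$, and let $\mathcal U$ be a family of open sets covering $Y$. There are countable $A\subset Y$ and $\mathcal V\subset\mathcal U$ with $Y\subset\overline A\cup\bigcup\mathcal V$.
\end{lemma}

\begin{proof}
Otherwise choose recursively, for $\alpha<\omega_1$, points $y_\alpha\in Y\setminus\bigl(\overline{\{y_\beta:\beta<\alpha\}}\cup\bigcup_{\beta<\alpha}U_\beta\bigr)$ and $U_\alpha\in\mathcal U$ with $y_\alpha\in U_\alpha$. The open set $U_\alpha\setminus\overline{\{y_\beta:\beta<\alpha\}}$ contains $y_\alpha$ but no other $y_\beta$. So $\{y_\alpha:\alpha<\omega_1\}$ is an uncountable discrete subspace.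
\end{proof}

\begin{lemma}\label{Sigma}
\textup{(a)} Let $p:Z\to M$ be a perfect map onto a separable metrizable space and $f:Z\to X$ a continuous surjection. Then $X$ is a Lindel\"of $\Sigma$-space, with $\mathcal C=\{f(p^{-1}(m)):m\in M\}$ as a compact cover.

\textup{(b)} Let $X$ be a Lindel\"of $\Sigma$-space with witnesses $\mathcal F$, $\mathcal C$, where $\emptyset\notin\mathcal C$. There are a perfect map $p:Z\to M$ onto a subspace $M$ of $2^\omega$, with every fiber homeomorphic to a member of $\mathcal C$, and a continuous surjection $Z\to X$. Every finite power $Z^n$ is Lindel\"of, and $Z^n\to M^n$ is perfect.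
\end{lemma}

\begin{proof}
(a) Let $\mathcal B$ be a countable base of $M$ and $\mathcal F=\{\overline{f(p^{-1}(\overline B))}:B\in\mathcal B\}$. Let $K=p^{-1}(m)$ and $f(K)\subset U$ with $U$ open. As $f(K)$ is compact and $X$ regular, there is an open $V$ with $f(K)\subset V\subset\overline V\subset U$. Since $p$ is closed, $m$ has a neighborhood whose preimage lies in $f^{-1}(V)$. Choose $B\in\mathcal B$ with $m\in B$ and $\overline B$ contained in this neighborhood. Then $f(K)\subset\overline{f(p^{-1}(\overline B))}\subset\overline V\subset U$.

(b) Let $\mathcal F=\{F_i:i\in\omega\}$. For $K\in\mathcal C$ put $a_K=\{i:K\subset F_i\}$, and let $M=\{a_K:K\in\mathcal C\}\subset2^\omega$. If $x\notin K$, then some $F_i$ satisfies $K\subset F_i\subset X\setminus\{x\}$; so $K=\bigcap_{i\in a_K}F_i$ is determined by $a_K$, and we write $\varphi(a_K)=K$. Let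
\[
Z=\{(a,x)\in M\times X:x\in\varphi(a)\}
\]
and let $p$ be the projection to $M$. Its fibers are homeomorphic to the sets $\varphi(a)$. To see that $p$ is closed, let $O\subset M\times X$ be open with $\{a\}\times\varphi(a)\subset O$. As $\varphi(a)$ is compact, there are open $V\ni a$ and $U\supset\varphi(a)$ with $V\times U\subset O$. Choose $i\in a$ with $F_i\subset U$. If $b\in V$ and $i\in b$, then $\varphi(b)\subset F_i\subset U$, so the fiber over $b$ lies in $O$. The set of these $b$ is a neighborhood of $a$. So $p$ is perfect. The projection $Z\to X$ is onto because $\mathcal C$ covers $X$. Finite products of perfect maps are perfect, and perfect preimages of Lindel\"of spaces are Lindel\"of.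
\end{proof}

\subsection{Partial orders and elementary submodels}

By a partial order we mean a preorder. Two elements are \emph{compatible} if they have a common lower bound, and an \emph{antichain} is a set of pairwise incompatible elements (we write $p\perp q$ for incompatible). The order is \emph{ccc} if all antichains are countable. A set $D$ is \emph{dense below} $p$ if for every $q\le p$ there is $r\in D$ with $r\le q$, and \emph{dense} if for every $q$ there is $r\in D$ with $r\le q$. A \emph{filter} is a nonempty upward closed set any two elements of which have a common lower bound that belongs to the set. For countably many dense sets and any $p$ there is a filter containing $p$ and meeting all of them. $MA_{\omega_1}$ says that in a ccc order the same holds for $\omega_1$ many dense sets. The $\Delta$-system lemma says that an uncountable indexed family of finite sets has an uncountable subfamily and a finite set $r$, the root, such that the intersection of any two members of the subfamily is $r$.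

$H(\kappa)$ is the set of all sets whose transitive closure has size less than $\kappa$. Let $\kappa$ be regular and uncountable and let $N\prec (H(\kappa),\in)$. We use the following standard facts. Every countable subset of $H(\kappa)$ is contained in a countable such $N$, and the union of an increasing chain of such $N$ is again one. Whatever is definable in $H(\kappa)$ from elements of $N$ belongs to $N$; in particular, finite subsets of $N$ are elements of $N$. By elementarity, a nonempty set in $N$ has an element in $N$. Every countable element of $N$ is a subset of $N$. If $N$ is countable and $\kappa>\omega_1$, then $N\cap\omega_1$ is a countable limit ordinal. All elements of $H(\omega_1)$ are countable.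

\section{Lindel\"of $p$-spaces: proof of Theorem A}\label{secA}

A countable union of hereditarily separable spaces is hereditarily separable, and the hypothesis on the game passes to subspaces. So let $X$ be hereditarily $\Omega$-separable and let $p:X\to M$ be a perfect map onto a separable metrizable space. Suppose $Y\subset X$ is not separable. The restriction of $p$ to $\overline Y$ is perfect onto its image, so we may assume that $Y$ is dense in $X$. By \eqref{spread}, $s(X)\le\omega$, and by Lemmas~\ref{compacta} and~\ref{tightness}, $t(X)\le\omega$.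

The proof of Proposition~\ref{firstcountable} used a countable base at each point. We replace the point by a slightly larger compact set that has a countable base of neighborhoods and that is still contained in the closure of a countable subset of $Y$.

\medskip
\noindent\emph{For each $z\in Y$ there are open sets $O_n(z)\ni z$ of $X$ and a countable $A_z\subset Y$ such that $G_z=\bigcap_nO_n(z)\subset\overline{A_z}$ and every open $U\supset G_z$ contains some $O_n(z)$.}
\medskip

Apply Lemma~\ref{cover} to $X\setminus\{z\}$ and the family of all open $V$ with $z\notin\overline V$. We get a countable $A$ and open sets $V_n$ with $z\notin\overline{V_n}$ and $X\setminus\{z\}\subset\overline A\cup\bigcup_nV_n$. Since $Y$ is dense and $t(X)\le\omega$, each point of $A\cup\{z\}$ is in the closure of a countable subset of $Y$; so $\overline{A\cup\{z\}}\subset\overline{A_z}$ for some countable $A_z\subset Y$. Let $\{B_n:n\in\omega\}$ be a decreasing base at $p(z)$ in $M$, and choose open $O_n=O_n(z)\ni z$ with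
\[
\overline{O_{n+1}}\subset O_n\subset p^{-1}(B_n)\setminus\bigcup_{i\le n}\overline{V_i}.
\]
Then $G_z=\bigcap_n\overline{O_n}$ is contained in $K=p^{-1}(p(z))$ and misses all $V_i$, so $G_z\subset\overline A\cup\{z\}\subset\overline{A_z}$. Let $U\supset G_z$ be open. The compact sets $K\cap\overline{O_n}\setminus U$ decrease to the empty set, so one of them is empty. Then $p(\overline{O_n}\setminus U)$ is a closed set that does not contain $p(z)$, so it misses some $B_k$ with $k>n$. Since $O_k\subset O_n\cap p^{-1}(B_k)$, we get $O_k\subset U$.

\medskip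
Now take any strategy of I on $Y$, and consider only plays in which II answers each $z$ by some $O_n(z)\cap Y$. As before, the set $C$ of points picked in such plays is countable, and so is $D=\bigcup_{z\in C}A_z\subset Y$. As $Y$ is not separable, there are $y\in Y\setminus\overline D$ and an open $W\ni y$ with $\overline W\cap\overline D=\emptyset$. For $z\in C$ we have $G_z\subset\overline{A_z}\subset X\setminus\overline W$, so some $O_n(z)$ misses $W$. Playing these sets, II keeps the nonempty set $W\cap Y$ uncovered. So no strategy of I on $Y$ is winning, a contradiction. \qed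

\section{Martin's axiom: proof of Theorem B}\label{secB}

Let $X$ be a Lindel\"of $\Sigma$-space with $s(X)\le\omega$ and suppose that $Y\subset X$ is not separable. By recursion on $\xi<\omega_1$ choose $y_\xi\in Y\setminus\overline{\{y_\eta:\eta<\xi\}}$ and open sets with
\[
y_\xi\in W'_\xi\subset\overline{W'_\xi}\subset W_\xi,\qquad y_\eta\notin W_\xi\ \text{ for }\eta<\xi .
\]
The set $\{y_\xi:\xi\in A\}$ is discrete as soon as $y_\xi\notin W'_\eta$ for all $\eta<\xi$ in $A$. This suggests forcing an uncountable such $A$. Let $\mathbb D$ be the set of finite $F\subset\omega_1$ such that $y_\xi\notin W'_\eta$ for all $\eta<\xi$ in $F$, ordered by reverse inclusion. We show that $\mathbb D$ cannot be ccc, and then use an uncountable antichain to find a long free sequence in a space where there is none.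

\medskip
\noindent\textbf{$\mathbb D$ is not ccc.} Suppose it is. Then there is $p\in\mathbb D$ such that for all $q\le p$ and $\alpha<\omega_1$ some $r\le q$ satisfies $r\not\subset\alpha$. Otherwise the set of those $q$ for which there is $\alpha_q<\omega_1$ with $r\subset\alpha_q$ for all $r\le q$ is dense. A maximal antichain consisting of such $q$ is countable; let $\xi<\omega_1$ be an upper bound of the corresponding $\alpha_q$. The condition $\{\xi\}$ is compatible with some $q$ in the antichain, and a common lower bound $r$ satisfies $\xi\in r\subset\alpha_q\subset\xi$, a contradiction. Apply $MA_{\omega_1}$ to the order $\{q\in\mathbb D:q\le p\}$ and its dense subsets $\{r\le p:r\not\subset\alpha\}$, $\alpha<\omega_1$. The union $A$ of the resulting filter is uncountable, and all its finite subsets are in $\mathbb D$. For $\xi\in A$ the set $W'_\xi$ contains $y_\xi$, no $y_\eta$ with $\eta<\xi$ (by the choice of $W_\xi$) and no $y_\eta$ with $\xi<\eta\in A$. So $\{y_\xi:\xi\in A\}$ is an uncountable discrete subspace, a contradiction.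

\medskip
\noindent\textbf{Using an uncountable antichain.} By the $\Delta$-system lemma and thinning out, there is an antichain $\{R\cup G_\alpha:\alpha<\omega_1\}$ with $R\cap G_\alpha=\emptyset$, $|G_\alpha|=n\ge1$, and $\max G_\alpha<\min G_\beta$ for $\alpha<\beta$. For $\alpha<\beta$ the union $R\cup G_\alpha\cup G_\beta$ is not in $\mathbb D$, so there are $\eta<\xi$ in it with $y_\xi\in W'_\eta$. These two indices do not lie in one condition, so $\eta\in G_\alpha$ and $\xi\in G_\beta$. If $n=1$, this says that, after renumbering, $y_\beta\in W'_\alpha$ for $\alpha\le\beta$ and $y_\beta\notin W_\alpha$ for $\beta<\alpha$: the points form a free sequence of length $\omega_1$. In general we get such a sequence in $X^n$. Let $\bar y_\alpha\in X^n$ enumerate $\langle y_\eta:\eta\in G_\alpha\rangle$ and put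
\[
A_\alpha=\{\bar x\in X^n:\exists i\,\exists\eta\in G_\alpha\ x_i\in\overline{W'_\eta}\},\qquad
B_\alpha=\{\bar x\in X^n:\exists i\,\exists\eta\in G_\alpha\ x_i\in W_\eta\}.
\]
Then $A_\alpha$ is closed, $B_\alpha$ is open, $A_\alpha\subset B_\alpha$, and
\[
\bar y_\beta\in A_\alpha\ \text{ for }\beta\ge\alpha,\qquad \bar y_\beta\notin B_\alpha\ \text{ for }\beta<\alpha .
\]

Here the hypothesis on $X$ enters. Let $Z\to M$ be the perfect map of Lemma~\ref{Sigma}(b), and choose $z_\alpha\in Z^n$ that is mapped to $\bar y_\alpha$ by $Z^n\to X^n$. The space $Z^n$ is Lindel\"of. The fibers of the perfect map $Z^n\to M^n$ are finite products of compact spaces of countable spread, so $t(Z^n)\le\omega$ by Lemmas~\ref{compacta} and~\ref{tightness}. The closed sets $\overline{\{z_\beta:\beta\ge\alpha\}}$ have the countable intersection property, so there is a point $z$ in all of them. As $t(Z^n)\le\omega$, also $z\in\overline{\{z_\beta:\beta<\alpha\}}$ for some $\alpha<\omega_1$. The image of $z$ in $X^n$ lies in $A_\alpha\cap(X^n\setminus B_\alpha)=\emptyset$, a contradiction.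

This proves the first statement of Theorem~B, and the second follows from it by \eqref{spread}. \qed

\section{The shape of the counterexample}\label{plan}

From now on we work toward Theorem~C and assume CH. A space that is not hereditarily separable contains points $y_\beta$ and open sets $O_\beta\ni y_\beta$, $\beta<\omega_1$, with $y_\eta\notin O_\beta$ for $\eta<\beta$. We look for $X$ inside a product $\omega^\omega\times2^{\omega_1}$, identify $2^{\omega_1}$ with the power set of $\omega_1$, write points of the product as $(m,a)$ with $a\subset\omega_1$, and aim at $O_\beta=\{(m,a):\beta\in a\}$.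

Suppose we have points $m_\xi\in\omega^\omega$ and closed sets $G_\beta\subset\omega^\omega$ such that $m_{\beta+1}\in G_\beta$, while $m_\xi\notin G_\beta$ for $\beta\ge\xi$. Put
\[
A(m)=\{\beta<\omega_1:m\in G_\beta\};
\]
then $A(m_\xi)\subset\xi$. The points $(m_{\beta+1},A(m_{\beta+1}))$ can serve as $y_\beta$. But the set of all pairs $(m_\xi,A(m_\xi))$ has no reason to be Lindel\"of $\Sigma$: if points $m_\eta$ approach $m_\xi\in G_\beta$ from outside $G_\beta$, then $\beta$ is lost in the limit. We let it be lost, but in an orderly way. Assume
\begin{quote}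
\emph{coherence:} if $m_\xi\in G_\beta\cap G_\gamma$ and $\gamma<\beta$, then $G_\beta\subset G_\gamma$ in a neighborhood of $m_\xi$.
\end{quote}
Then, if $\beta$ survives in a limit over $m_\xi$, membership of all $\gamma<\beta$ is decided near $m_\xi$, so the limits of our points over $m_\xi$ have the form $(m_\xi,a)$ with $a$ an \emph{initial segment} of $A(m_\xi)$. The set $Z$ of all pairs $(m_\xi,a)$, with $a$ an initial segment of $A(m_\xi)$, is therefore closed in $\{m_\xi:\xi<\omega_1\}\times2^{\omega_1}$; its vertical fibers are countable and compact, and it is a Lindel\"of $p$-space. Since $Z$ contains the points $y_\beta$, it is not hereditarily separable, so by Theorem~A it is \emph{not} hereditarily $\Omega$-separable. Therefore we weaken the topology: we replace the discrete topology on each factor $\omega$ of $\omega^\omega$ by that of the rationals. The resulting space $X$ is still Lindel\"of $\Sigma$, and now an open set can no longer prescribe a coordinate of $m$; it leaves infinitely many possibilities for it. It is these infinitely many possibilities that allow a sufficiently generic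 $G_\beta$ to meet the open sets that were played before.

The sets $G_\beta$ will be the sets of branches of trees $T_\beta\subset\omega^{<\omega}$. Coherence is arranged by \emph{promises}: each $t\in T_\beta$ carries a label $\ell_\beta(t)<\beta$, and above $t$ the tree $T_\beta$ must stay inside $T_{\ell_\beta(t)}$. Apart from the promises the trees and the points $m_\xi$ are chosen as generically as possible over larger and larger countable models, which by CH capture all of $H(\omega_1)$.

\section{The trees}\label{trees}

\subsection{The recursion}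

For $s,t\in\omega^{<\omega}$, $s\subset t$ means that $s$ is an initial segment of $t$ (possibly $s=t$); $|t|$ is the length of $t$, and $tk=t^\frown k$. For a function $f$ defined on $\omega$ or on an integer $\ge n$, $f|n$ is its restriction to $n$. A \emph{tree} is a subset $T$ of $\omega^{<\omega}$ closed under initial segments, and $T^s=\{t\in T:s\subset t\}$.

Let $\omega_{\mathbb Q}$ be the set $\omega$ with a topology homeomorphic to that of the rationals, and let $\mathcal I$ be a countable base of it with $\omega\in\mathcal I$, $\emptyset\notin\mathcal I$. Every member of $\mathcal I$ is infinite.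

Put $T_0=\omega^{<\omega}$. By CH, $|H(\omega_1)|=\omega_1$; write $H(\omega_1)=\{h_\xi:\xi<\omega_1\}$. By recursion on $\xi$, $1\le\xi<\omega_1$, we choose a countable $N_\xi\prec(H(\omega_1),\in)$, a point $m_\xi\in\omega^\omega$, a tree $T_\xi\ni\emptyset$ and a function $\ell_\xi:T_\xi\to\xi$. We write
\[
G_\xi=\{f\in\omega^\omega:f|n\in T_\xi\text{ for all }n\}
\]
for the set of branches of $T_\xi$; so $G_0=\omega^\omega$. Step $\xi$ is as follows.

\medskip
\noindent\textbf{The model.} $N_\xi$ contains $\mathcal I$, the sequences $\langle T_\eta:\eta<\xi\rangle$ and $\langle\ell_\eta,m_\eta:1\le\eta<\xi\rangle$, and all $h_\eta$ ($\eta<\xi$); and $N_\eta\subset N_\xi$ for $1\le\eta<\xi$.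

\medskip
\noindent\textbf{The point.} Let
\[
\mathbb P_\xi=\{(s,\alpha):\alpha<\xi,\ s\in T_\alpha\},\qquad (s',\alpha')\le(s,\alpha)\iff s\subset s'\text{ and }T_{\alpha'}^{s'}\subset T_\alpha .
\]
This is a preorder. The element $(s,\alpha)$ says that the point passes through $s$ and lies in $G_\alpha$. Let $\Phi_\xi$ be a filter on $\mathbb P_\xi$ that meets all dense subsets of $\mathbb P_\xi$ lying in $N_\xi$, with $(\emptyset,\beta)\in\Phi_\xi$ if $\xi=\beta+1$. Put $m_\xi=\bigcup\{s:(s,\alpha)\in\Phi_\xi\}$. We shall see in Lemma~\ref{basic}(c) that $m_\xi\in\omega^\omega$; this uses only the trees $T_\alpha$ with $\alpha<\xi$.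

\medskip
\noindent\textbf{The tree.} Conditions in $\mathbb Q_\xi$ are triples $p=(D_p,\ell_p,E_p)$, where $D_p$ is a finite nonempty tree, $\ell_p:D_p\to\xi$, $\ell_p(\emptyset)=0$, $t\in T_{\ell_p(t)}$ for $t\in D_p$,
\[
(t',\ell_p(t'))\le(t,\ell_p(t))\quad\text{for }t\subset t'\text{ in }D_p,
\]
and $E_p\subset\omega^{<\omega}$ is finite with $E_p\cap D_p=\emptyset$. We put $q\le p$ iff $D_q\supset D_p$, $\ell_q\supset\ell_p$, $E_q\supset E_p$. So $D_p$ is a part of the tree, $\ell_p$ contains promises, and $E_p$ is a set of excluded nodes. Let $\Psi_\xi$ be a filter on $\mathbb Q_\xi$ that meets all dense subsets lying in $N_\xi$ and the countably many sets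
\begin{equation}\label{exclude}
\{p\in\mathbb Q_\xi:\exists n\ m_\eta|n\in E_p\},\qquad 1\le\eta\le\xi .
\end{equation}
These are dense: add some $m_\eta|n\notin D_p$ to $E_p$. Put $T_\xi=\bigcup_{p\in\Psi_\xi}D_p$ and $\ell_\xi=\bigcup_{p\in\Psi_\xi}\ell_p$. If $e\in E_p$ with $p\in\Psi_\xi$, then $e\notin T_\xi$, since otherwise $e\in D_r\cap E_r$ for some $r\in\Psi_\xi$.

\medskip
The orders $\mathbb P_\xi$, $\mathbb Q_\xi$ are countable and belong to $N_\xi$, so they are subsets of $N_\xi$. The filters have the following property, to which we refer as \emph{genericity}: \emph{if $p$ is in the filter and $S\in N_\xi$ is dense below $p$, then the filter meets $S$.} Indeed $S\cup\{q:q\perp p\}$ is dense and lies in $N_\xi$, and no element of the filter is incompatible with $p$.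

Let $\mathbb P=\bigcup_\xi\mathbb P_\xi$, with the same definition of the order.

\subsection{First consequences}

Given $p\in\mathbb Q_\xi$ and $t\in D_p$, call $k\in\omega$ \emph{fresh} for $p$ at $t$ if no member of $D_p\cup E_p$ extends or equals $tk$. All but finitely many $k$ are fresh.

\begin{lemma}[Adding a node]\label{add}
Let $p\in\mathbb Q_\xi$, $t\in D_p$, $k$ fresh for $p$ at $t$, $(t',\alpha)\in\mathbb P_\xi$ with $t'\supset tk$ and $(t',\alpha)\le(t,\ell_p(t))$. Adding to $D_p$ the nodes $t'|i$ \textup{(}$|t|<i<|t'|$\textup{)} with label $\ell_p(t)$ and the node $t'$ with label $\alpha$ gives a condition below $p$.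
\end{lemma}

\begin{proof}
Let $\lambda=\ell_p(t)$. From $(t',\alpha)\le(t,\lambda)$ we get $t'\in T_\alpha^{t'}\subset T_\lambda$, so $t'|i\in T_\lambda$ and the labels are legal. Moreover $(t'|i,\lambda)\le(t,\lambda)$ and $(t',\alpha)\le(t'|i,\lambda)$, and $(t'|i',\lambda)\le(t'|i,\lambda)$ for $i<i'$. All new nodes extend or equal $tk$, so by freshness none is in $E_p$, no old node extends a new one, and the old nodes that are initial segments of new ones are initial segments of $t$. For these the required relation follows by transitivity through $(t,\lambda)$.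
\end{proof}

\begin{lemma}\label{basic}
\begin{enumerate}
\item[\textup{(a)}] $T_\xi^t\subset T_{\ell_\xi(t)}$ for $\xi\ge1$ and $t\in T_\xi$.
\item[\textup{(b)}] For $t\in T_\alpha$ and $I\in\mathcal I$ there are infinitely many $k\in I$ with $tk\in T_\alpha$.
\item[\textup{(c)}] For $\xi\ge1$, $m_\xi\in\omega^\omega$; and if $(s,\alpha)\in\Phi_\xi$, then $s\subset m_\xi\in G_\alpha$.
\item[\textup{(d)}] $m_\xi\notin G_\beta$ for $\beta\ge\xi\ge1$; $m_{\beta+1}\in G_\beta$ for all $\beta<\omega_1$; the $m_\xi$ are distinct.
\end{enumerate}
\end{lemma}

\begin{proof}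
(a) Let $t'\in T_\xi^t$. Some $p\in\Psi_\xi$ has $t,t'\in D_p$. Then $(t',\ell_p(t'))\le(t,\ell_p(t))$ gives $t'\in T_{\ell_\xi(t)}$.

(b) Induction on $\alpha$; $\alpha=0$ is trivial. Let $\alpha\ge1$, $\lambda=\ell_\alpha(t)$, and $p\in\Psi_\alpha$ with $t\in D_p$. Then $t\in T_\lambda$, and by induction $\{k\in I:tk\in T_\lambda\}$ is infinite. For each $n$ let $S_n$ be the set of $q\le p$ with $tk\in D_q$ for some $k\in I$, $k>n$. Given $q\le p$, choose $k>n$ in $I$ with $tk\in T_\lambda$ and $k$ fresh for $q$ at $t$; by Lemma~\ref{add} the node $tk$ with label $\lambda$ can be added to $q$. So $S_n\in N_\alpha$ is dense below $p$; use genericity.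

(c) Applying (b) to the trees $T_\alpha$ with $\alpha<\xi$, we see that the set $\{(s,\alpha)\in\mathbb P_\xi:|s|\ge n\}\in N_\xi$ is dense for each $n$; and first coordinates of elements of a filter are pairwise comparable. So $m_\xi\in\omega^\omega$. Let $(s,\alpha),(s',\alpha')\in\Phi_\xi$ and let $(t,\gamma)\in\Phi_\xi$ be a common lower bound. Then $s'\subset t\in T_\gamma^t\subset T_\alpha$. So all first coordinates of elements of $\Phi_\xi$ are in $T_\alpha$. As every $m_\xi|n$ is an initial segment of such a first coordinate, $m_\xi\in G_\alpha$.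

(d) If $\beta\ge\xi$, then $\Psi_\beta$ meets \eqref{exclude} for $\eta=\xi$, so some $m_\xi|n$ is not in $T_\beta$. As $(\emptyset,\beta)\in\Phi_{\beta+1}$, (c) gives $m_{\beta+1}\in G_\beta$. For $1\le\eta<\xi$, the set $\{(s,\alpha)\in\mathbb P_\xi:s\not\subset m_\eta\}\in N_\xi$ is dense by (b), so $m_\xi\ne m_\eta$.
\end{proof}

\subsection{Chains of promises; avoidance and lifting}

Let $s\in T_\alpha$. By Lemma~\ref{basic}(a), $s\in T_{\ell_\alpha(s)}$ if $\alpha\ge1$, so we can iterate and define
\[
ch(\alpha,s)=\{\alpha,\ \ell_\alpha(s),\ \ell_{\ell_\alpha(s)}(s),\ \dots,\ 0\},\qquad ch(0,s)=\{0\}.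
\]
This is a finite set, enumerated here in decreasing order. If $\alpha'\in ch(\alpha,s)$, then $ch(\alpha',s)=ch(\alpha,s)\cap[0,\alpha']$. By Lemma~\ref{basic}(a), $T_\alpha^s\subset T_c$ for all $c\in ch(\alpha,s)$. The next lemma says that above $s$ the tree $T_\alpha$ is not contained in any other $T_\gamma$, and that finitely many of them can be avoided simultaneously in one step.

\begin{lemma}[Avoidance]\label{avoid}
Let $s\in T_\alpha$, let $E\subset\omega_1$ be finite with $E\cap ch(\alpha,s)=\emptyset$, and let $I\in\mathcal I$. There are infinitely many $k\in I$ with $sk\in T_\alpha\setminus\bigcup_{\gamma\in E}T_\gamma$.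
\end{lemma}

\begin{proof}
Induction on $\mu=\max(E\cup\{\alpha\})$. If $E=\emptyset$, this is Lemma~\ref{basic}(b). Let $E\neq\emptyset$; note that $0,\alpha\notin E$.

\emph{Case $\mu=\alpha$.} Then $\alpha>\max E\ge1$. Let $\lambda=\ell_\alpha(s)$. As $ch(\lambda,s)\subset ch(\alpha,s)$, by induction the set $K=\{k\in I:sk\in T_\lambda\setminus\bigcup_{\gamma\in E}T_\gamma\}$ is infinite; and $K\in N_\alpha$. Take $p\in\Psi_\alpha$ with $s\in D_p$. By Lemma~\ref{add} (nodes $sk$ with label $\lambda$), for each $n$ the set of $q\le p$ with $sk\in D_q$ for some $k\in K$, $k>n$, is dense below $p$. It lies in $N_\alpha$, so infinitely many $k\in K$ have $sk\in T_\alpha$.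

\emph{Case $\mu\in E$, $\mu>\alpha$.} By induction $K=\{k\in I:sk\in T_\alpha\setminus\bigcup_{\gamma\in E\setminus\{\mu\}}T_\gamma\}$ is infinite; and $K\in N_\mu$. If $s\notin T_\mu$, every $k\in K$ is as required. If $s\in T_\mu$, take $p\in\Psi_\mu$ with $s\in D_p$. For each $n$ the set of $q\le p$ with $sk\in E_q$ for some $k\in K$, $k>n$, is dense below $p$, as we may add $sk$ to $E_q$ for any $sk\notin D_q$. It lies in $N_\mu$, so $sk\notin T_\mu$ for infinitely many $k\in K$.
\end{proof}

Consequently, for $s\in T_\alpha$ and $\gamma<\omega_1$,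
\begin{equation}\label{inclusion}
T_\alpha^s\subset T_\gamma\iff\gamma\in ch(\alpha,s).
\end{equation}
So, for $(s,\alpha),(s',\alpha')\in\mathbb P$,
\begin{equation}\label{order}
(s',\alpha')\le(s,\alpha)\iff s\subset s'\text{ and }\alpha\in ch(\alpha',s');\quad\text{in particular then }\alpha\le\alpha'.
\end{equation}
Also $ch(\alpha,s)\subset ch(\alpha,s')$ if $s\subset s'\in T_\alpha$, by \eqref{inclusion}. The order on $\mathbb P$ is thus completely described by the chains.

The second lemma is used every time we want trees with large index to pass through nodes that were prepared earlier. Suppose several trees $T_{\lambda_1},\dots,T_{\lambda_r}$ contain a node $t$. We are given infinitely many nodes $t_k$ above $t$ in different directions, and they are known to the model $N_{\lambda_1}$. Then all the trees will pass through some $t_k$, with the promises lined up so that each tree is contained in the previous one above $t_k$, as long as promises already made at $t$ are respected.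

\begin{lemma}[Lifting]\label{lift}
Let $1\le\lambda_1<\dots<\lambda_r<\omega_1$ \textup{(}$r\ge1$\textup{)}, $t\in\bigcap_iT_{\lambda_i}$, $K\subset\omega$ infinite, and $\langle(t_k,\alpha_k):k\in K\rangle\in N_{\lambda_1}$ with $(t_k,\alpha_k)\in\mathbb P_{\lambda_1}$ and $t_k\supset tk$. Suppose that for each $i$ either $\ell_{\lambda_i}(t)\in\{\lambda_1,\dots,\lambda_{i-1}\}$, or $(t_k,\alpha_k)\le(t,\ell_{\lambda_i}(t))$ for all $k\in K$. Then for infinitely many $k\in K$: $t_k\in\bigcap_iT_{\lambda_i}$, $\ell_{\lambda_1}(t_k)=\alpha_k$, and $\ell_{\lambda_i}(t_k)=\lambda_{i-1}$ for $2\le i\le r$; thus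
\[
ch(\lambda_r,t_k)=\{\lambda_1,\dots,\lambda_r\}\cup ch(\alpha_k,t_k).
\]
\end{lemma}

\begin{proof}
Put $\kappa_{1,k}=\alpha_k$ and $\kappa_{i,k}=\lambda_{i-1}$ for $i\ge2$. Let $K_0=K$ and
\[
K_i=\{k\in K_{i-1}:t_k\in T_{\lambda_i},\ \ell_{\lambda_i}(t_k)=\kappa_{i,k}\}.
\]
We show that $K_i$ is infinite if $K_{i-1}$ is. The set $K_{i-1}$ belongs to $N_{\lambda_i}$, as it is definable from the given sequence and from $T_{\lambda_h},\ell_{\lambda_h}$, $h<i$. Let $k\in K_{i-1}$ and $\kappa=\kappa_{i,k}$. The chain $ch(\kappa,t_k)$ contains $\lambda_1,\dots,\lambda_{i-1}$ and $ch(\alpha_k,t_k)$. So in both alternatives of the hypothesis $\ell_{\lambda_i}(t)\in ch(\kappa,t_k)$, that is, $(t_k,\kappa)\le(t,\ell_{\lambda_i}(t))$; and $(t_k,\kappa)\in\mathbb P_{\lambda_i}$. Choose $p\in\Psi_{\lambda_i}$ with $t\in D_p$. By Lemma~\ref{add}, for every $n$ the set of $q\le p$ such that $t_k\in D_q$ and $\ell_q(t_k)=\kappa_{i,k}$ for some $k\in K_{i-1}$, $k>n$, is dense below $p$. It lies in $N_{\lambda_i}$, so by genericity $K_i$ is infinite. Every $k\in K_r$ is as required.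
\end{proof}

\subsection{Coherence and the countable chain condition}

\begin{lemma}\label{coherence}
Let $1\le\xi<\omega_1$.

\textup{(a)} $\Phi_\xi=\{(s,\alpha)\in\mathbb P_\xi:s\subset m_\xi\in G_\alpha\}$.

\textup{(b)} Let $F\subset\omega_1$ be finite and nonempty, $m_\xi\in\bigcap_{c\in F}G_c$, and $\alpha^*=\max F$. For all sufficiently long $t\subset m_\xi$: $(t,\alpha^*)\le(t,c)$ for all $c\in F$.
\end{lemma}

\begin{proof}
(a) The inclusion $\subset$ is Lemma~\ref{basic}(c). Let $\gamma<\xi$ and $s\subset m_\xi\in G_\gamma$. The set
\[
\{(u,\alpha)\in\mathbb P_\xi:T_\alpha^u\subset T_\gamma\ \text{or}\ u\notin T_\gamma\}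
\]
lies in $N_\xi$ and is dense: if $T_\alpha^v\not\subset T_\gamma$, pick $u\in T_\alpha^v\setminus T_\gamma$; then $(u,\alpha)\le(v,\alpha)$. So $\Phi_\xi$ contains some $(u,\alpha)$ from it. As $u\subset m_\xi\in G_\gamma$, we have $u\in T_\gamma$, hence $T_\alpha^u\subset T_\gamma$. Let $(v,\beta)\in\Phi_\xi$ be a common lower bound of $(u,\alpha)$ and of an element of $\Phi_\xi$ whose first coordinate extends $s$. Then $T_\beta^v\subset T_\alpha^u\subset T_\gamma$ and $s\subset v$, so $(v,\beta)\le(s,\gamma)$ and $(s,\gamma)\in\Phi_\xi$.

(b) By Lemma~\ref{basic}(d), $F\subset\xi$. By (a), the conditions $(\emptyset,c)$, $c\in F$, are in $\Phi_\xi$; let $(t,\beta)\in\Phi_\xi$ be a common lower bound. Then $F\subset ch(\beta,t)$ by \eqref{order}, so $F\subset ch(\beta,t)\cap[0,\alpha^*]=ch(\alpha^*,t)$. As chains grow with the node, $F\subset ch(\alpha^*,t')$ for all $t'$ with $t\subset t'\subset m_\xi$.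
\end{proof}

\begin{lemma}\label{ccc}
\textup{(a)} If two elements of $\mathbb P_\xi$ are compatible in $\mathbb P$, they are compatible in $\mathbb P_\xi$. \textup{(b)} $\mathbb P$ is ccc.
\end{lemma}

\begin{proof}
(a) Let $(t,\beta)\le(s,\alpha),(s',\alpha')$ with $\alpha\le\alpha'<\xi$. Then $\alpha,\alpha'\in ch(\beta,t)$, so $\alpha\in ch(\alpha',t)$, and $(t,\alpha')\in\mathbb P_\xi$ is below both.

(b) Since $\omega^{<\omega}$ is countable, it suffices to find two compatible elements among $(s,\alpha_i)$, $i<\omega_1$, with distinct $\alpha_i$. Let $c_i=ch(\alpha_i,s)$. Thin out to a $\Delta$-system $c_i=r\cup e_i$ with root $r$ and $e_i\cap r=\emptyset$; note that $0\in r$. Only finitely many $\alpha_i$ are in $r$, so we may assume $\alpha_i\in e_i$. The sets $e_i$ are pairwise disjoint, so there are $i,j$ with $\max c_i<\min e_j$; in particular $\max r<\min e_j$. Let $e_j=\{\lambda_1<\dots<\lambda_q=\alpha_j\}$. Then $\ell_{\lambda_h}(s)=\lambda_{h-1}$ for $h\ge2$, and $\ell_{\lambda_1}(s)=\max r\in ch(\alpha_i,s)$. Apply Lemma~\ref{lift} with $t=s$, $K=\{k:sk\in T_{\alpha_i}\}$, which is infinite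 by Lemma~\ref{basic}(b), and $(t_k,\alpha_k)=(sk,\alpha_i)$. The sequence is in $N_{\lambda_1}$ as $\alpha_i<\lambda_1$, and $(sk,\alpha_i)\le(s,\alpha_i)\le(s,\max r)$. We get $k$ with $\alpha_i\in ch(\alpha_j,sk)$. So $(sk,\alpha_j)\le(sk,\alpha_i)\le(s,\alpha_i)$ and $(sk,\alpha_j)\le(s,\alpha_j)$.
\end{proof}

\section{The space}\label{space}

Let $\mu$ be the usual topology of $\omega^\omega$ (the product of discrete spaces), and $\nu\subset\mu$ the product topology of $(\omega_{\mathbb Q})^\omega$. Let $M=\{m_\xi:1\le\xi<\omega_1\}$. For $m\in M$ put $A(m)=\{\beta<\omega_1:m\in G_\beta\}$; then $0\in A(m)$, and $A(m_\xi)\subset\xi$ by Lemma~\ref{basic}(d). Identify subsets of $\omega_1$ with elements of $2^{\omega_1}$ and let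
\[
Z=\{(m,a)\in M\times2^{\omega_1}:a\text{ is a nonempty initial segment of }A(m)\},
\]
with the topology induced by $(M,\mu)\times2^{\omega_1}$. \textbf{The space $X$ is the set $Z$ with the topology induced by $(\omega^\omega,\nu)\times2^{\omega_1}$.} It is Tychonoff, and the identity $Z\to X$ is continuous.

For $x\in X$ we write $x=(m^x,a^x)$, $m^x=m_{\xi(x)}$, and
\[
lev(x)=\sup\{\beta+1:\beta\in a^x\}.
\]
As $a^x$ is a nonempty initial segment of $A(m^x)\subset\xi(x)$,
\begin{equation}\label{level}
a^x=A(m^x)\cap lev(x),\qquad 1\le lev(x)\le\xi(x)<\omega_1 .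
\end{equation}
So a point $x$ is determined by $m^x$ and $lev(x)$; the vertical fibers $\{x:m^x=m\}$ are countable, and $|X|=\omega_1$.

\begin{lemma}\label{closed}
$Z$ is closed in $(M,\mu)\times2^{\omega_1}$.
\end{lemma}

\begin{proof}
Let $(m,a)\notin Z$. If $a=\emptyset$, then $\{(m',a'):0\notin a'\}$ is a neighborhood of $(m,a)$ that misses $Z$. Otherwise there is $\beta\in a$ such that $m\notin G_\beta$, or such that some $\gamma<\beta$ violates ``$\gamma\in a\Leftrightarrow m\in G_\gamma$''. In the first case, if $m|n\notin T_\beta$, the set $\{(m',a'):m'\supset m|n,\ \beta\in a'\}$ is a neighborhood that misses $Z$. In the second case we may assume $m\in G_\beta$. If $m\in G_\gamma$, Lemma~\ref{coherence}(b) gives $n$ with $T_\beta^{m|n}\subset T_\gamma$; if $m\notin G_\gamma$, there is $n$ with $m|n\notin T_\gamma$. So all $m'\in G_\beta$ extending $m|n$ satisfy $m'\in G_\gamma\Leftrightarrow m\in G_\gamma$, and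
\[
\{(m',a'):m'\supset m|n,\ \beta\in a',\ (\gamma\in a'\Leftrightarrow\gamma\in a)\}
\]
is a neighborhood of $(m,a)$ that misses $Z$.
\end{proof}

\begin{proposition}\label{sigmaprop}
$X$ is a Lindel\"of $\Sigma$-space, and the compact cover can be taken to consist of countable compact sets. $X$ is not hereditarily separable.
\end{proposition}

\begin{proof}
The projection of $(M,\mu)\times2^{\omega_1}$ to the separable metrizable space $(M,\mu)$ is perfect, as $2^{\omega_1}$ is compact. So is its restriction to the closed set $Z$, and this restriction is onto since $(m,\{0\})\in Z$ for $m\in M$. Apply Lemma~\ref{Sigma}(a) to this map and the identity $Z\to X$. The members of the compact cover are the countable sets $\{x:m^x=m\}$.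

Let $y_\beta=(m_{\beta+1},A(m_{\beta+1}))\in X$ and $O_\beta=\{x\in X:\beta\in a^x\}$. By Lemma~\ref{basic}(d), $y_\beta\in O_\beta$, and $y_\eta\notin O_\beta$ for $\eta<\beta$ since $m_{\eta+1}\notin G_\beta$. A countable subset of $\{y_\beta:\beta<\omega_1\}$ is contained in $\{y_\eta:\eta<\beta\}$ for some $\beta$, so it misses $O_\beta\ni y_\beta$ and is not dense in this subspace.
\end{proof}

\begin{remark}\label{whynu}
The same points and open sets show that $Z$ is not hereditarily separable. But $Z$ is a Lindel\"of $p$-space, so by Theorem~A it is not hereditarily $\Omega$-separable. So the passage from $\mu$ to $\nu$ is essential.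
\end{remark}

\noindent\textbf{Notation.} For $t\in\omega^{<\omega}$ and $(s,\alpha)\in\mathbb P$ let
\[
[t]=\{x\in X:t\subset m^x\},\qquad [s,\alpha]=\{x\in X:s\subset m^x,\ \alpha\in a^x\}.
\]
Since points of $\omega_{\mathbb Q}$ are closed, $[t]$ is \emph{closed} in $X$. For a finite sequence $J=\langle J_i:i<l\rangle$ of members of $\mathcal I$ we write $|J|=l$ and put $J_i=\omega$ for $i\ge l$; we say that $m\in\omega^\omega$ \emph{obeys} $J$ if $m(i)\in J_i$ for all $i$. \emph{Basic open sets} are the sets
\[
[J;B^+,B^-]=\{x\in X:m^x\text{ obeys }J,\ B^+\subset a^x,\ B^-\cap a^x=\emptyset\},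
\]
where $J$ is such a sequence and $B^+,B^-\subset\omega_1$ are finite. Since $0\in a^x$ for all $x$, \emph{we always assume $0\in B^+$}. If $x\in[J;B^+,B^-]$, then $m^x\in G_\beta$ for $\beta\in B^+$. But $\rho\in B^-$ may mean two things: $m^x\notin G_\rho$, or $lev(x)\le\rho$. By \eqref{level},
\begin{equation}\label{member}
s\subset m^x\in G_\alpha,\ \alpha<lev(x)\ \Longrightarrow\ x\in[s,\alpha].
\end{equation}
Moreover
\begin{equation}\label{mono}
(s',\alpha')\le(s,\alpha)\ \Longrightarrow\ [s',\alpha']\subset[s,\alpha].
\end{equation}
Indeed, let $x\in[s',\alpha']$. Then $s\subset s'\subset m^x\in G_{\alpha'}$, and $T_{\alpha'}^{s'}\subset T_\alpha$ gives $\alpha\in A(m^x)$. By \eqref{order}, $\alpha\le\alpha'\in a^x$; as $a^x$ is an initial segment of $A(m^x)$, $\alpha\in a^x$.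

\section{Reflection, levels, and the hereditary Lindel\"of property}\label{levels}

Let $\theta$ be a sufficiently large regular cardinal. A \emph{suitable model} is a countable $\mathfrak M\prec H(\theta)$ that contains $\mathcal I$, $\langle h_\xi:\xi<\omega_1\rangle$, and the sequences of all $N_\xi,m_\xi,T_\xi,\ell_\xi$, and hence also $\mathbb P$ and $X$. We put $\delta=\mathfrak M\cap\omega_1$. If $h\in\mathfrak M\cap H(\omega_1)$, the least $\eta$ with $h=h_\eta$ is in $\mathfrak M$, so
\begin{equation}\label{capture}
\mathfrak M\cap H(\omega_1)\subset\{h_\eta:\eta<\delta\}\subset N_\delta .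
\end{equation}

\begin{lemma}[Reflection]\label{reflect}
If $\mathfrak M$ is suitable, $\mathcal D\in\mathfrak M$ is dense in $\mathbb P$, and $\delta\le\xi<\omega_1$, then $\Phi_\xi\cap\mathcal D\cap\mathbb P_\delta\cap\mathfrak M\ne\emptyset$.
\end{lemma}

\begin{proof}
Since $\mathcal D$ is dense, there is a maximal antichain $\mathcal A$ of $\mathbb P$ with $\mathcal A\subset\mathcal D$; choose it in $\mathfrak M$. It is countable by ccc, so $\mathcal A\subset\mathfrak M$, hence $\mathcal A\subset\mathbb P_\delta$, and $\mathcal A\in\mathfrak M\cap H(\omega_1)\subset N_\delta\subset N_\xi$. By Lemma~\ref{ccc}(a) every element of $\mathbb P_\xi$ is compatible in $\mathbb P_\xi$ with a member of $\mathcal A$. So the set of elements of $\mathbb P_\xi$ below some member of $\mathcal A$ is dense in $\mathbb P_\xi$ and lies in $N_\xi$. Hence $\Phi_\xi$ meets it, and then $\Phi_\xi\cap\mathcal A\ne\emptyset$.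
\end{proof}

For a subset $S$ of the space $X$ and $(s,\alpha)\in\mathbb P$ we say that $S$ is \emph{dense below} $(s,\alpha)$ if $S\cap[s',\alpha']\ne\emptyset$ for all $(s',\alpha')\le(s,\alpha)$ in $\mathbb P$.

\begin{lemma}\label{densebelow}
Let $\mathfrak M$ be suitable, $S\in\mathfrak M$ a subset of $X$, $w\in S$, and $lev(w)\ge\delta$. There is $(s,\alpha)\in\mathbb P_\delta$ such that $w\in[s,\alpha]$ and $S$ is dense below $(s,\alpha)$.
\end{lemma}

\begin{proof}
The set of $(s,\alpha)$ such that $S\cap[s,\alpha]=\emptyset$ or $S$ is dense below $(s,\alpha)$ is dense in $\mathbb P$ and belongs to $\mathfrak M$. Since $\xi(w)\ge lev(w)\ge\delta$, Lemma~\ref{reflect} yields such an $(s,\alpha)\in\Phi_{\xi(w)}\cap\mathbb P_\delta$. Then $s\subset m^w\in G_\alpha$ and $\alpha<\delta\le lev(w)$, so $w\in[s,\alpha]$ by \eqref{member}. So the first alternative fails.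
\end{proof}

\begin{lemma}\label{noright}
There are no points $w_i\in X$ and basic open sets $O_i\ni w_i$ \textup{(}$i<\omega_1$\textup{)} such that $lev(w_i)$ is strictly increasing and $w_j\notin O_i$ for $i<j$.
\end{lemma}

\begin{proof}
Suppose there are, and let $O_i=[J^i;B_i^+,B_i^-]$. Put
\[
\alpha_i=\max B_i^+,\qquad E_i=\{\eta\in B_i^-:m^{w_i}\in G_\eta\}.
\]
Then $\alpha_i<lev(w_i)\le\eta$ for $\eta\in E_i$, by \eqref{level}. By Lemma~\ref{coherence}(b) there is $t_i\subset m^{w_i}$ with $(t_i,\alpha_i)\le(t_i,\eta)$ for $\eta\in B_i^+$ and $t_i\notin T_\eta$ for $\eta\in B_i^-\setminus E_i$. Choose an uncountable $I\subset\omega_1$ such that $J^i=J$ and $t_i=t$ for all $i\in I$. The idea is that the conditions below $(t,\alpha_i)$ that avoid all $T_\eta$, $\eta\in E_i$, force later points into $O_i$. So let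
\[
\mathcal B=\{(u,\beta)\in\mathbb P:\exists i\in I\ [(u,\beta)\le(t,\alpha_i)\text{ and }u\notin T_\eta\text{ for all }\eta\in E_i]\}.
\]
This set is downward closed, so the union $\mathcal D$ of $\mathcal B$ and of the set of all elements incompatible with every member of $\mathcal B$ is dense. Let $\mathfrak M$ be a suitable model containing $I$ and all sequences just chosen. Pick $j\in I$ with $lev(w_j)\ge\delta$, let $\xi=\xi(w_j)\ge\delta$, and take $(s,\alpha)\in\Phi_\xi\cap\mathcal D\cap\mathbb P_\delta\cap\mathfrak M$ by Lemma~\ref{reflect}. Then $s\subset m_\xi\in G_\alpha$ and $\alpha<\delta\le lev(w_j)$, so $w_j\in[s,\alpha]$.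

\emph{Case $(s,\alpha)\in\mathcal B$.} By elementarity this is witnessed by some $i\in I\cap\mathfrak M$. As $lev(w_i)<\delta\le lev(w_j)$, $i<j$. For $\eta\in B_i^+$ we have $(s,\alpha)\le(t,\alpha_i)\le(t,\eta)$, so $\eta\in a^{w_j}$ by \eqref{mono}. For $\eta\in B_i^-$ we have $s\notin T_\eta$: if $\eta\in E_i$ by the definition of $\mathcal B$, and otherwise since $t\subset s$ and $t\notin T_\eta$. As $s\subset m^{w_j}$, $\eta\notin a^{w_j}$. Finally $w_j\in O_j$, so $m^{w_j}$ obeys $J$. Hence $w_j\in O_i$, a contradiction.

\emph{Case $(s,\alpha)$ is incompatible with every member of $\mathcal B$.} Let $\beta=\max(\alpha,\alpha_j)$. Since $m_\xi\in G_\alpha\cap G_{\alpha_j}$, Lemma~\ref{coherence}(b) gives $u_0\subset m_\xi$ with $u_0\supset s,t$ and $(u_0,\beta)\le(s,\alpha),(t,\alpha_j)$. For $\eta\in E_j$ we have $\eta\ge lev(w_j)>\beta$, since $lev(w_j)\ge\delta>\alpha$ and $lev(w_j)>\alpha_j$; so $\eta\notin ch(\beta,u_0)$. By Lemma~\ref{avoid} there is $u=u_0k\in T_\beta\setminus\bigcup_{\eta\in E_j}T_\eta$. Then $(u,\beta)\in\mathcal B$, witnessed by $j$, and $(u,\beta)\le(s,\alpha)$, a contradiction.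
\end{proof}

A set $A\subset X$ is \emph{bounded} if $\sup\{lev(x):x\in A\}<\omega_1$. For $S\subset X$ let $Bd(S)$ be the union of all bounded sets of the form $S\cap O$ with $O$ basic open.

\begin{corollary}\label{bd}
$Bd(S)$ is bounded for every $S\subset X$.
\end{corollary}

\begin{proof}
Otherwise choose recursively, for $i<\omega_1$, points $w_i\in Bd(S)$ with $lev(w_i)$ greater than the levels of all points of $\{w_h\}\cup(S\cap O_h)$, $h<i$, and basic open $O_i\ni w_i$ with $S\cap O_i$ bounded. If $i<j$, then $w_j\in S\setminus O_i$. This contradicts Lemma~\ref{noright}.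
\end{proof}

\begin{corollary}\label{HL}
$X$ is hereditarily Lindel\"of.
\end{corollary}

\begin{proof}
Otherwise some subspace has a cover by basic open sets without a countable subcover. Then there are points $x_i$ and basic open $O_i\ni x_i$ ($i<\omega_1$) with $x_j\notin O_i$ for $i<j$. If for some $\gamma<\omega_1$ uncountably many $x_i$ have level at most $\gamma$, these $x_i$ lie in a space that embeds in the second countable space $(\omega^\omega,\nu)\times2^\gamma$, since $a^x\subset\gamma$ if $lev(x)\le\gamma$. This is impossible, because they form a subspace that is not Lindel\"of. Otherwise we can thin out so that the levels are strictly increasing, which contradicts Lemma~\ref{noright}.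
\end{proof}

\section{The game and elementary submodels}\label{gamesec}

A strategy that reacts to all earlier answers of II can be organized as follows: I maintains a growing countable elementary submodel that contains the sets played so far, and plays all its points. This reduces the game to a static question. We state it for an arbitrary space $S$.

\begin{lemma}\label{strategy}
Let $S$ be a nonempty space, $\theta$ a sufficiently large regular cardinal, and $c\in H(\theta)$. Suppose that for every countable $\mathfrak M\prec H(\theta)$ with $S,c\in\mathfrak M$: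
\begin{quote}
\textup{($\dagger$)} for every nonempty open $W\subset S$ there is $x\in S\cap\mathfrak M$ such that every $U\in\mathfrak M$ that is open in $S$ with $x\in\overline U$ meets $W$.
\end{quote}
Then $S$ is $\Omega$-separable.
\end{lemma}

\begin{proof}
Fix a function that assigns to each finite sequence $(U_0,\dots,U_{n-1})$ of open subsets of $S$ a countable $\mathfrak M_n=\mathfrak M_n(U_0,\dots,U_{n-1})\prec H(\theta)$ that contains $S,c,U_0,\dots,U_{n-1}$ and includes $\mathfrak M_h(U_0,\dots,U_{h-1})$ for $h<n$, together with an enumeration $\{x(\mathfrak M_n,b):b\in\omega\}$ of $S\cap\mathfrak M_n$. At move $n$ write $n+1=2^a(2b+1)$; then $a\le n$, so $\mathfrak M_a$ is already determined, and I plays $x(\mathfrak M_a,b)$. In the resulting play I plays all points of $S\cap\mathfrak M$, where $\mathfrak M=\bigcup_n\mathfrak M_n\prec H(\theta)$, and every $U_n$ is in $\mathfrak M_{n+1}\subset\mathfrak M$. If a nonempty open $W\subset S$ missed all $U_n$, take $x$ from ($\dagger$) and $n$ with $x=x_n$. Then $U_n\in\mathfrak M$ and $x\in\overline{U_n}$, so $U_n\cap W\ne\emptyset$, a contradiction.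
\end{proof}

\begin{example}\label{sigma}
The space $\sigma\subset2^{\omega_1}$ of points with finitely many nonzero coordinates is $\Omega$-separable but not separable. It is not separable because the points of a countable set all vanish at some coordinate. For ($\dagger$) we may shrink $W$, so let $W=\{v\in\sigma:v\supset e\}$ with $e$ a finite partial function from $\omega_1$ to $2$, and let $e_0$ be the restriction of $e$ to coordinates in $\mathfrak M$. Then $e_0\in\mathfrak M$, so there is $x\in\sigma\cap\mathfrak M$ with $x\supset e_0$. If $U\in\mathfrak M$ is open and $x\in\overline U$, then the set $U\cap\{v:v\supset e_0\}$ is nonempty, open, and belongs to $\mathfrak M$. So it contains $\{v\in\sigma:v\supset e'\}$ for some finite partial function $e'\supset e_0$ with $e'\in\mathfrak M$. As $\mathrm{dom}\,e'\subset\mathfrak M$, $e'\cup e$ is a function, and $U$ meets $W$.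
\end{example}

In the example coordinates outside $\mathfrak M$ are independent of everything in $\mathfrak M$. In $X$ they are not: $\beta\in a^x$ puts restrictions on $m^x$. We shall see that the genericity of $T_\beta$ over $N_\beta\supset\mathfrak M\cap H(\omega_1)$ makes up for this.

\section{Proof of Theorem C}\label{verify}

By Proposition~\ref{sigmaprop}, \eqref{level} and Corollary~\ref{HL}, it remains to show that every nonempty $S\subset X$ is $\Omega$-separable. By Lemma~\ref{strategy} it suffices to prove ($\dagger$) for every suitable $\mathfrak M$ with $S\in\mathfrak M$; the parameter $c$ lists the objects that a suitable model must contain. Recall that $\delta=\mathfrak M\cap\omega_1$.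

\subsection{The smallest case}\label{small}

Suppose that $S$ is dense below $(\emptyset,0)$, that is, $S$ meets $[s,\alpha]$ for all $(s,\alpha)\in\mathbb P$, and that $W=\{x\in S:\beta\in a^x\}$ for a single $\beta\ge\delta$. We show that $W$ meets \emph{every} nonempty $U\in\mathfrak M$ that is open in $S$; so any $x\in S\cap\mathfrak M$ satisfies ($\dagger$) for this $W$.

\emph{Step 1: for infinitely many $k$ there is $(t_k,\alpha_k)\in\mathbb P$ with $t_k\supset\langle k\rangle$ and $S\cap[t_k,\alpha_k]\subset U$.} Let $\emptyset\ne S\cap[J;B^+,B^-]\subset U$ and $B^+=\{0=\gamma_0<\gamma_1<\dots<\gamma_r\}$. Then $B^+\cap B^-=\emptyset$, and $\ell_{\gamma_i}(\emptyset)=0$ for $i\ge1$. If $r\ge1$, apply Lemma~\ref{lift} to $t=\emptyset$, $\gamma_1,\dots,\gamma_r$, the infinite set $K=J_0$, and the pairs $(\langle k\rangle,0)$. For infinitely many $k\in J_0$ we get $\langle k\rangle\in T_{\gamma_r}$ and $ch(\gamma_r,\langle k\rangle)=B^+$. If $r=0$, this holds for all $k\in J_0$. For such $k$, $B^-$ is disjoint from $ch(\gamma_r,\langle k\rangle)$, so Lemma~\ref{avoid} gives $k'\in J_1$ with $\langle k,k'\rangle\in T_{\gamma_r}\setminus\bigcup_{\rho\in B^-}T_\rho$.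 By Lemma~\ref{basic}(b) extend $\langle k,k'\rangle$ to $t_k\in T_{\gamma_r}$ with $|t_k|\ge|J|$ and $t_k(i)\in J_i$ for all $i<|t_k|$, and let $\alpha_k=\gamma_r$. If $v\in S\cap[t_k,\gamma_r]$, then $B^+\subset a^v$ by \eqref{mono}, $B^-\cap a^v=\emptyset$ since $t_k\notin T_\rho$ for $\rho\in B^-$, and $m^v$ obeys $J$. So $v\in U$.

\emph{Step 2.} By elementarity there is a sequence $\langle(t_k,\alpha_k):k\in K\rangle$ as in Step~1, with $K$ infinite, in $\mathfrak M$; by \eqref{capture} it lies in $N_\delta\subset N_\beta$, and $\alpha_k<\delta\le\beta$. Now $\ell_\beta(\emptyset)=0$, so Lemma~\ref{lift} with $t=\emptyset$ and $\beta$ as the only $\lambda_i$ yields $k$ with $t_k\in T_\beta$ and $\ell_\beta(t_k)=\alpha_k$. So $(t_k,\beta)\le(t_k,\alpha_k)$. As $S$ is dense below $(\emptyset,0)$, there is $v\in S\cap[t_k,\beta]\subset S\cap[t_k,\alpha_k]\subset U$. Then $\beta\in a^v$, so $v\in W\cap U$.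

\medskip
Step~1 used that $J_0$ is infinite; with the topology $\mu$ in place of $\nu$ an open set could prescribe the value $m(0)$, and a generic tree may miss this value. The general case differs in three ways. First, $S$ is dense only below some $(s,\alpha)$, which forces us to work above the nodes of $s$; but $[s]$ is not open, and $U$ may accumulate at $x$ from outside $[s]$. Second, at the nodes $s|j$ the trees $T_\beta$ have made promises, which the nodes $t_k$ must respect. Third, $W$ may also contain negative requirements $\rho\notin a^x$ with $\rho\ge\delta$. The choice of $x$ takes care of the first two, and for the third we first remove from $S$ the open sets of bounded level.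

\subsection{Reductions}

Let $W\ne\emptyset$ be open in $S$. Shrinking $W$, we may assume $W=S\cap[J;B^+,B^-]$. Let
\[
B_0^\pm=B^\pm\cap\delta,\qquad Pos=B^+\setminus\delta,\qquad Neg=B^-\setminus\delta .
\]
The finite objects $J,B_0^+,B_0^-$ are in $\mathfrak M$.

\medskip
\noindent\emph{The case $Pos=\emptyset$.} The set $S\cap[J;B_0^+,B_0^-]\in\mathfrak M$ is nonempty, so it has an element $x\in\mathfrak M$. Then $lev(x)<\delta$, so $a^x\cap Neg=\emptyset$ and $x\in W$. Since $W$ is a neighborhood of $x$ in $S$, every $U$ with $x\in\overline U$ meets $W$.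

\medskip
\noindent\emph{From now on $Pos\ne\emptyset$.} Let $\beta^*=\max Pos\ge\delta$. If $S'\in\mathfrak M$ is open in $S$ and some $x\in S'\cap\mathfrak M$ is as required in ($\dagger$) for $S'$ and $W\cap S'$, then $x$ is as required for $S$ and $W$: replace $U$ by $U\cap S'$. First let $S_0=S\cap[J;B_0^+,B_0^-]\supset W$. By Corollary~\ref{bd} the set $Bd(S_0)\in\mathfrak M$ is bounded, by elementarity with a bound less than $\delta$. Points of $W$ have level $>\beta^*\ge\delta$, so $W$ misses $Bd(S_0)$ and, being open in $S_0$, also its closure. Let $S_1=S_0\setminus\overline{Bd(S_0)}$ (closure in $S_0$). This set is in $\mathfrak M$, is open in $S$ and contains $W$. Moreover, every nonempty open subset of $S_1$ is unbounded: it is open in $S_0$, so it contains a nonempty set of the form $S_0\cap O$ with $O$ basic open, and if it were bounded, then $S_0\cap O\subset Bd(S_0)$, which is disjoint from $S_1$. \textbf{We replace $S$ by $S_1$ and call it $S$ again.} Now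
\[
W=\{x\in S:Pos\subset a^x,\ Neg\cap a^x=\emptyset\}\neq\emptyset,
\]
and
\begin{equation}\label{unbounded}
\text{every nonempty open subset of $S$ is unbounded.}
\end{equation}

\subsection{The choice of $x$}

By \eqref{unbounded} fix $w\in W$ with $lev(w)>\max(Pos\cup Neg)$. By \eqref{level} the requirements of $W$ are now statements about branches:
\[
m^w\in G_\beta\ \text{ for }\beta\in Pos,\qquad m^w\notin G_\rho\ \text{ for }\rho\in Neg .
\]
By Lemma~\ref{densebelow} fix $(s,\alpha)\in\mathbb P_\delta$ such that $w\in[s,\alpha]$ and $S$ is dense below $(s,\alpha)$.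

Next we collect the promises that the trees $T_\beta$, $\beta\in Pos$, have made along $s$. For $j\le|s|$ put
\[
C_j=\bigcup_{\beta\in Pos}ch(\beta,s|j),\qquad \Pi_j=C_j\cap\delta,\qquad \Delta_j=C_j\setminus\delta .
\]
This makes sense as $s|j\subset m^w\in G_\beta$. Since $T_\beta^{s|j}\subset T_c$ for $c\in ch(\beta,s|j)$, we have $m^w\in G_c$ and $s|j\in T_c$ for all $c\in C_j$. Hence
\begin{equation}\label{Delta}
Pos\subset\Delta_j,\quad\max\Delta_j=\beta^*,\quad Neg\cap\Delta_j=\emptyset,\quad \ell_\lambda(s|j)\in C_j\ \text{ for }\lambda\in\Delta_j .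
\end{equation}
The promises in $\Pi_j$ concern trees with index in $\mathfrak M$; we make sure that they hold at $x$. Let $\Pi=\{\alpha\}\cup\bigcup_{j\le|s|}\Pi_j$, a finite set, and $\alpha^+=\max\Pi<\delta$. As $m^w\in G_\pi$ for all $\pi\in\Pi$, Lemma~\ref{coherence}(b) gives $s^+$ with $s\subset s^+\subset m^w$ and $(s^+,\alpha^+)\le(s^+,\pi)$ for all $\pi\in\Pi$. As $\alpha^+<\delta\le lev(w)$, \eqref{member} gives $w\in S\cap[s^+,\alpha^+]$. This set belongs to $\mathfrak M$, so we can choose
\[
x\in S\cap[s^+,\alpha^+]\cap\mathfrak M .
\]
We show that $x$ is as required. Note that $x\in[s]$, and that by \eqref{mono} $x$ belongs to the open subset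
\[
V=\{v\in S:\Pi\subset a^v\}\in\mathfrak M
\]
of $S$.

\subsection{Where $U$ accumulates at $x$}

Let $U\in\mathfrak M$ be open in $S$ with $x\in\overline U$ (closures are taken in $S$). We have to show $U\cap W\neq\emptyset$. Replacing $U$ by $U\cap V$, we may assume $U\subset V$. Put
\[
U^{(j)}=U\setminus[s|(j+1)]\ \ (j<|s|),\qquad U^{(|s|)}=U .
\]
These are open in $S$, belong to $\mathfrak M$, and increase with $j$. Let $j$ be minimal with $x\in\overline{U^{(j)}}$, and let $t=s|j$. If $j>0$, then $x\notin\overline{U^{(j-1)}}$, so there is a basic open neighborhood $O'\in\mathfrak M$ of $x$ that misses $U^{(j-1)}$, that is, $O'\cap U\subset[t]$; if $j=0$, let $O'=X$. Let $U_2=U^{(j)}\cap O'\in\mathfrak M$. Then $U_2$ is open in $S$,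
\begin{equation}\label{U2}
x\in\overline{U_2},\qquad U_2\subset[t]\cap V\cap U,\qquad U_2\cap[s|(j+1)]=\emptyset\ \text{ if }j<|s| .
\end{equation}
So near $x$ we see either points of $U$ that leave $s$ exactly at the node $t$ (if $j<|s|$), or points of $U$ in $[s]$ (if $j=|s|$). The following claim corresponds to Step~1 in Section~\ref{small}.

\begin{claim}\label{claim}
For every finite $F\subset\omega$ there are $k\notin F$ and $(t_0,\alpha_0)\in\mathbb P$ such that $t_0\supset tk$, $(t_0,\alpha_0)\le(t,\pi)$ for all $\pi\in\Pi_j$, $S$ is dense below $(t_0,\alpha_0)$, and $S\cap[t_0,\alpha_0]\subset U$.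
\end{claim}

\begin{proof}[Proof of the claim if $j<|s|$]
Here the accumulation of $U_2$ at $x$ provides the infinitely many directions $k$. Let $U_F=U_2\setminus\bigcup_{k\in F}[tk]$. By \eqref{U2}, $U_2$ misses $[t\,s(j)]$, so also $U_F=U_2\setminus\bigcup\{[tk]:k\in F,\ k\ne s(j)\}$. This set is open in $S$ and belongs to $\mathfrak M$. As $x\in[s]$ is not in the closed set that was removed, $x\in\overline{U_F}$; in particular $U_F\ne\emptyset$. Choose a basic open $O=[J';D^+,D^-]\in\mathfrak M$ with $\emptyset\ne S\cap O\subset U_F$; then $D^+,D^-\subset\delta$. By \eqref{unbounded} there is $u\in S\cap O$ with $lev(u)\ge\delta$. By Lemma~\ref{densebelow} there is $(s',\alpha')\in\mathbb P_\delta$ with $u\in[s',\alpha']$ and $S$ dense below $(s',\alpha')$. Put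
\[
H=\{\alpha'\}\cup D^+\cup\Pi_j,\qquad\alpha_0=\max H .
\]
We have $H\subset a^u$ (recall $u\in V$), so $m^u\in G_\eta$ for $\eta\in H$. By \eqref{level}, $m^u\notin G_\rho$ for $\rho\in D^-$, as $\rho<\delta\le lev(u)$. Let $t_0\subset m^u$ be so long that $t_0\supset s'$, $|t_0|>|t|$, $|t_0|\ge|J'|$, $(t_0,\alpha_0)\le(t_0,\eta)$ for $\eta\in H$ (Lemma~\ref{coherence}(b)), and $t_0\notin T_\rho$ for $\rho\in D^-$.

Let $v\in S\cap[t_0,\alpha_0]$. By \eqref{mono}, $D^+\subset a^v$. As $t_0\notin T_\rho$, $\rho\notin a^v$ for $\rho\in D^-$. And $m^v$ obeys $J'$ because it agrees with $m^u$ on $|J'|$. So $S\cap[t_0,\alpha_0]\subset S\cap O\subset U$. Since $(t_0,\alpha_0)\le(t_0,\alpha')\le(s',\alpha')$, $S$ is dense below $(t_0,\alpha_0)$. As $u\in U_2\subset[t]$, we have $t\subset t_0$ and $(t_0,\alpha_0)\le(t_0,\pi)\le(t,\pi)$ for $\pi\in\Pi_j$. Finally $u\notin\bigcup_{k\in F}[tk]$, so $t_0\supset tk$ with $k=m^u(|t|)\notin F$.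
\end{proof}

\begin{proof}[Proof of the claim if $j=|s|$]
Now $t=s$, and as in Step~1 of Section~\ref{small} the infinitely many directions come from the topology $\nu$. By \eqref{U2} $U_2$ is nonempty; choose a basic open $O=[J';D^+,D^-]$ with $\emptyset\ne S\cap O\subset U_2$ and $u\in S\cap O$. Then $u\in[s]\cap V$. Let
\[
H=\{\alpha\}\cup D^+\cup\Pi_j,\qquad \Gamma=\bigcup_{\eta\in H}ch(\eta,s)=\{0=\gamma_0<\gamma_1<\dots<\gamma_r\}.
\]
This makes sense: for $\eta\in H$ we have $\eta\in a^u$ and $s\subset m^u\in G_\eta$, so $s\in T_\eta$ and $u\in[s,\eta]$. By \eqref{mono}, $\Gamma\subset a^u$; hence $D^-\cap\Gamma=\emptyset$. Also $s\in T_\gamma$ and $\ell_\gamma(s)\in\Gamma$ for $0<\gamma\in\Gamma$.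

If $r\ge1$, apply Lemma~\ref{lift} to $t=s$, $\gamma_1,\dots,\gamma_r$, $K=J'_{|s|}$, which is an infinite set in $N_{\gamma_1}$, and the pairs $(sk,0)$. Its hypothesis holds since $\ell_{\gamma_i}(s)\in\{\gamma_1,\dots,\gamma_{i-1},0\}$ and $(sk,0)\le(s,0)$. So for infinitely many $k\in J'_{|s|}$ we have $sk\in T_{\gamma_r}$ and $ch(\gamma_r,sk)=\Gamma$. If $r=0$, this holds for all $k\in J'_{|s|}$. Take such a $k\notin F$. By Lemma~\ref{avoid}, with $E=D^-$, there is $k'\in J'_{|s|+1}$ with $skk'\in T_{\gamma_r}\setminus\bigcup_{\rho\in D^-}T_\rho$. By Lemma~\ref{basic}(b) extend $skk'$ to $t_0\in T_{\gamma_r}$ with $|t_0|\ge|J'|$ and $t_0(i)\in J'_i$ for $|s|\le i<|t_0|$; for $i<|s|$ we have $t_0(i)=s(i)=m^u(i)\in J'_i$ as $u\in[s]\cap O$. Put $\alpha_0=\gamma_r$.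

For $\eta\in H$ we have $\eta\in\Gamma=ch(\gamma_r,sk)$, so $(t_0,\alpha_0)\le(sk,\gamma_r)\le(s,\eta)$. For $\eta=\alpha$ this shows that $S$ is dense below $(t_0,\alpha_0)$, and for $\eta\in\Pi_j$ it is what the claim requires. Let $v\in S\cap[t_0,\alpha_0]$. Then $m^v$ obeys $J'$, $D^+\subset a^v$ by \eqref{mono}, and $D^-\cap a^v=\emptyset$ as $t_0\notin T_\rho$ for $\rho\in D^-$. So $S\cap[t_0,\alpha_0]\subset S\cap O\subset U$.
\end{proof}

\subsection{Conclusion}

The statement of Claim~\ref{claim} involves only the parameters $t,\Pi_j,S,U,\mathbb P,X$, and these are in $\mathfrak M$. So by elementarity there are in $\mathfrak M$ an infinite $K\subset\omega$ and a sequence $\langle(t_k,\alpha_k):k\in K\rangle$ of elements of $\mathbb P$ such that, for all $k\in K$, $t_k\supset tk$, $(t_k,\alpha_k)\le(t,\pi)$ for $\pi\in\Pi_j$, $S$ is dense below $(t_k,\alpha_k)$, and $S\cap[t_k,\alpha_k]\subset U$. By \eqref{capture} the sequence belongs to $N_\delta$, and $\alpha_k<\delta$.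

Let $\Delta_j=\{\lambda_1<\dots<\lambda_r=\beta^*\}$. Then $\lambda_1\ge\delta$, so $N_\delta\subset N_{\lambda_1}$ and $(t_k,\alpha_k)\in\mathbb P_{\lambda_1}$. By \eqref{Delta}, $\ell_{\lambda_i}(t)\in\{\lambda_1,\dots,\lambda_{i-1}\}\cup\Pi_j$, and if it is some $\pi\in\Pi_j$, then $(t_k,\alpha_k)\le(t,\pi)$ for all $k\in K$. So Lemma~\ref{lift} applies and yields $k\in K$ with $t_k\in T_{\beta^*}$ and
\[
ch(\beta^*,t_k)=\Delta_j\cup ch(\alpha_k,t_k),\qquad ch(\alpha_k,t_k)\subset\delta .
\]
By \eqref{Delta} and $Neg\cap\delta=\emptyset$, $Neg$ is disjoint from $ch(\beta^*,t_k)$. By Lemma~\ref{avoid} there is $t'=t_kk'\in T_{\beta^*}\setminus\bigcup_{\rho\in Neg}T_\rho$. Now $(t',\beta^*)\le(t_k,\beta^*)\le(t_k,\alpha_k)$, and $S$ is dense below $(t_k,\alpha_k)$, so there is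
\[
v\in S\cap[t',\beta^*]\subset S\cap[t_k,\alpha_k]\subset U .
\]
For $\beta\in Pos\subset\Delta_j\subset ch(\beta^*,t_k)$ we have $(t',\beta^*)\le(t_k,\beta)$, so $\beta\in a^v$ by \eqref{mono}. For $\rho\in Neg$ we have $t'\notin T_\rho$, so $m^v\notin G_\rho$ and $\rho\notin a^v$. Hence $v\in W\cap U$. This proves ($\dagger$), and with it Theorem~C. \qed

\begin{remark}
By \eqref{spread} the space $X$ of Theorem~C has countable spread. So under CH the first statement of Theorem~B fails too. Theorem~C also shows that, under CH, Theorem~A becomes false if ``Lindel\"of $p$-space'' is weakened to ``Lindel\"of $\Sigma$-space''.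
\end{remark}

\begin{thebibliography}{1}
\bibitem{game} \emph{Some New Versions Of An Old Game}, \texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc9501/tkac.pdf}.
\end{thebibliography}

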